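\title{The asymptotic length of $\Gamma_{\mathfrak m}(R/I^n)$ in a Noetherian local ring}

\begin{abstract}
Let $(R,\mathfrak m)$ be a Noetherian local ring of dimension $d$ and let $I$ be an ideal of $R$. We prove that the limit $\lim_{n\to\infty}\frac{d!}{n^d}\lambda(\Gamma_{\mathfrak m}(R/I^n))$ always exists, and that it satisfies an associativity formula over the primes $P$ with $\dim R/P=d$. The same holds for finitely generated modules and $I$-good filtrations. Over a complete domain the lengths are counted by lattice points in convex bodies. The reduction to domains rests on the fact that the images in $R/P$ of the saturations of the powers $I^n$ have the same convex body as the saturations formed in $R/P$.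
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $(R,\mathfrak m)$ be a Noetherian local ring of Krull dimension $d$ and let $I$ be an ideal of $R$. For an $R$-module $N$ let
\[
\Gamma_{\mathfrak m}(N)=\{x\in N:\ \mathfrak m^t x=0\ \text{for some } t\}
\]
be the zeroth local cohomology of $N$ with support in $\mathfrak m$. If $N$ is finitely generated, this is the largest submodule of $N$ of finite length. We write $\lambda$ for length and study the sequence
\[
a_n=\frac{d!}{n^d}\,\lambda\big(\Gamma_{\mathfrak m}(R/I^n)\big),\qquad n\ge1 .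
\]
For a submodule $E$ of a finitely generated module $M$, the \emph{saturation} of $E$ is $\operatorname{sat}_M(E)=\bigcup_t(E:_M\mathfrak m^t)$, so that $\Gamma_{\mathfrak m}(M/E)=\operatorname{sat}_M(E)/E$. It is the largest submodule containing $E$ that has the same localization as $E$ at every prime other than $\mathfrak m$. Thus $a_n$ measures the part of $I^n$ that is visible only at the closed point.

If $I$ is $\mathfrak m$-primary, then $\operatorname{sat}_R(I^n)=R$, the function $\lambda(R/I^n)$ is a polynomial of degree $d$ for large $n$, and $a_n$ tends to the Hilbert--Samuel multiplicity $e(I)$. This multiplicity obeys the associativity formula $e(I)=\sum_P\lambda(R_P)\,e(I(R/P))$, the sum running over the primes $P$ with $\dim R/P=d$. For an ideal that is not $\mathfrak m$-primary, take $R=k[[x,y]]$. If $I=(x)$, every power is saturated and $a_n=0$. If $I=x\mathfrak m$, then $I^n=x^n\mathfrak m^n$ has saturation $(x^n)$, the quotient is isomorphic to $R/\mathfrak m^n$, of length $\binom{n+1}{2}$, and $a_n\to1$.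

The sequence $(a_n)$ is always bounded (see Lemma~\ref{lem:swanson}), and its limit is known to exist in many special cases. For example, it exists if $R=A_{\mathfrak m_A}$, where $A$ is a finitely generated standard graded algebra of depth greater than one over a field of characteristic zero, $\mathfrak m_A$ is its homogeneous maximal ideal, and $I$ comes from a graded ideal of $A$. In that setting the limit need not be a rational number, so $\lambda(\Gamma_{\mathfrak m}(R/I^n))$ need not be eventually polynomial. The following question is stated as open in \cite{MRV}: \emph{does $\lim_{n\to\infty}a_n$ exist for every Noetherian local ring $R$ and every ideal $I$?}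

Two considerations point in opposite directions. In a complete domain a valuation with values in $\mathbb Z^d$ turns ideals into sets of lattice points, the inclusions $I^aI^b\subseteq I^{a+b}$ turn these sets into a semigroup, and the growth of such a semigroup is governed by a volume. This suggests a positive answer. But a valuation does not see nilpotents, and in a ring with nilpotents the corresponding statement for a general family of ideals with $I_aI_b\subseteq I_{a+b}$ is false already in dimension one (Example~\ref{ex:family}). A positive answer must therefore use a property of powers that such families lack. The answer is positive.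

\begin{theorem}\label{thm:A}
For every Noetherian local ring $(R,\mathfrak m)$ of dimension $d$ and every ideal $I$ of $R$, the limit
\[
\varepsilon(R,I):=\lim_{n\to\infty}\frac{d!}{n^d}\,\lambda\big(\Gamma_{\mathfrak m}(R/I^n)\big)
\]
exists, and
\[
\varepsilon(R,I)=\sum_{P:\ \dim R/P=d}\lambda(R_P)\,\varepsilon\big(R/P,I(R/P)\big).
\]
\end{theorem}

A prime $P$ with $\dim R/P=d$ is minimal, so the sum is finite and $M_P$ has finite length over $R_P$ for every finitely generated $M$. The proof works equally for modules. An \emph{$I$-good filtration} of a finitely generated module $M$ is a chain of submodules $M=E_0\supseteq E_1\supseteq\cdots$ with $IE_n\subseteq E_{n+1}$ for all $n$ and equality for $n\gg0$; the basic example is $E_n=I^nM$.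

\begin{theorem}\label{thm:B}
Let $R$, $d$ and $I$ be as in Theorem~\ref{thm:A}. For every finitely generated $R$-module $M$ and every $I$-good filtration $(E_n)$ of $M$, the following limit exists and
\[
\lim_{n\to\infty}\frac{d!}{n^d}\,\lambda\big(\Gamma_{\mathfrak m}(M/E_n)\big)=\sum_{P:\ \dim R/P=d}\lambda(M_P)\,\varepsilon\big(R/P,I(R/P)\big).
\]
\end{theorem}

Theorem~\ref{thm:A} is the case $M=R$, $E_n=I^n$. The right side does not depend on the filtration and is additive in $M$, which gives two consequences. Recall that $I\subseteq K$ is a \emph{reduction} of $K$ if $IK^n=K^{n+1}$ for $n\gg0$; that the \emph{integral closure} $\overline I$ consists of the $g\in R$ satisfying an equation $g^r+c_1g^{r-1}+\dots+c_r=0$ with $c_j\in I^j$; and that $I$ is a reduction of $\overline I$.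

\begin{corollary}\label{cor:red}
If $I$ is a reduction of $K$, then $\varepsilon(R,I)=\varepsilon(R,K)$. In particular $\varepsilon(R,I)$ depends only on the integral closure of $I$.
\end{corollary}

\begin{proof}
Both $(I^n)$ and $(K^n)$ are $I$-good filtrations of $R$. Apply Theorem~\ref{thm:B} to each.
\end{proof}

\begin{corollary}\label{cor:add}
Put $\varepsilon(M)=\lim_n\frac{d!}{n^d}\lambda(\Gamma_{\mathfrak m}(M/I^nM))$. If $0\to M'\to M\to M''\to0$ is an exact sequence of finitely generated modules, then $\varepsilon(M)=\varepsilon(M')+\varepsilon(M'')$.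
\end{corollary}

\begin{proof}
The lengths $\lambda(M_P)$ are additive in short exact sequences.
\end{proof}

Section~\ref{sec:idea} shows the difficulty and the main idea on examples, and Section~\ref{sec:tools} states the published results that we use. Section~\ref{sec:domain} treats complete domains. Section~\ref{sec:images} compares saturations in $R$ and in $R/P$; it is the core of the proof. Sections~\ref{sec:complete} and~\ref{sec:general} prove Theorem~\ref{thm:B}, first for complete rings and then in general. Throughout, $\mathbb N=\{0,1,2,\dots\}$.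

\section{Layers of saturations: the difficulty and the main idea}\label{sec:idea}

A \emph{graded family} of ideals of $R$ is a sequence $G=(G_n)_{n\ge0}$ with $G_0=R$ and $G_aG_b\subseteq G_{a+b}$. The powers $(I^n)$ form one. So do their saturations: if $\mathfrak m^tx\subseteq I^a$ and $\mathfrak m^{t'}x'\subseteq I^b$, then $\mathfrak m^{t+t'}xx'\subseteq I^{a+b}$. The image of a graded family in a quotient ring is again one.

\begin{example}[powers cannot be replaced by graded families]\label{ex:family}
Let $R=k[[x]][z]/(z^2)$, so $d=1$ and $R=k[[x]]\oplus k[[x]]z$. For $n\ge1$ put $\sigma(n)=2(n-2^{\lfloor\log_2n\rfloor})$ and $I_n=(x^{2n},zx^{\sigma(n)})$, and put $I_0=R$. We have $\sigma(n+1)=\sigma(n)+2$ unless $n+1$ is a power of $2$, in which case $\sigma(n+1)=0$. Hence $\sigma(a+b)\le\sigma(b)+2a$ for $a,b\ge1$, and $I_aI_b=(x^{2a+2b},zx^{2a+\sigma(b)},zx^{2b+\sigma(a)})\subseteq I_{a+b}$. Since $\sigma(n)\le2n$,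
\[
\lambda(\Gamma_{\mathfrak m}(R/I_n))=\lambda(R/I_n)=2n+\sigma(n).
\]
Divided by $n$, this equals $2$ for $n=2^j$ and tends to $3$ along $n=2^{j+1}-1$. The limit does not exist.
\end{example}

To pass from domains to arbitrary rings one filters $M$ by submodules with quotients $R/P_i$ and computes lengths layer by layer.

\begin{lemma}\label{lem:layers}
Let $0=M_0\subseteq M_1\subseteq\dots\subseteq M_r=M$ be $R$-modules and let $Y\subseteq X$ be submodules of $M$. Let $Y^i\subseteq X^i$ be the images of $Y\cap M_i$ and $X\cap M_i$ in $M_i/M_{i-1}$. Then $X/Y$ has a filtration with quotients $X^i/Y^i$. In particular $\lambda(X/Y)=\sum_i\lambda(X^i/Y^i)$.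
\end{lemma}

\begin{proof}
Filter $X/Y$ by the submodules $(X\cap M_i+Y)/Y$. By the modular law,
\[
\frac{X\cap M_i+Y}{X\cap M_{i-1}+Y}\cong\frac{X\cap M_i}{X\cap M_{i-1}+Y\cap M_i}.
\]
Since $X^i\cong(X\cap M_i)/(X\cap M_{i-1})$ and $Y^i$ is the image of $Y\cap M_i$ in it, the right side is $X^i/Y^i$.
\end{proof}

Take $Y=I^n$ and $X=\operatorname{sat}_R(I^n)$. The Artin--Rees lemma controls the layers of $Y$, and for $\mathfrak m$-primary $I$ this suffices, because $X=R$. In general the layers of $X$ are a new problem, since saturation does not commute with passing to a quotient. For a prime $P$ and $S=R/P$ we must compare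
\[
F_n=\text{image of }\operatorname{sat}_R(I^n)\text{ in }S\qquad\text{with}\qquad J_n=\operatorname{sat}_S(I^nS).
\]
Always $I^nS\subseteq F_n\subseteq J_n$, and the second inclusion can be strict for two reasons. The first is the presence of other components. Let $R=k[[x,y]]/(xy)$, $I=(x)$, $P=(y)$. From $(xy,x^n)=(x)\cap(y,x^n)$ we get $\operatorname{sat}_R(I^n)=(x)$, so $F_n=xS$ while $J_n=S=k[[x]]$. The defect is repaired by multiplying by the fixed element $s=x$, which lies outside $P$ and kills $P$. The second reason is nilpotents.

\begin{example}\label{ex:main}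
Let $k$ have characteristic zero, $S=k[[x,y]]$ with maximal ideal $\mathfrak n$, and $R=S[z]/(z^2)=S\oplus Sz$, so $d=2$, $P=(z)$, $R/P=S$ and $\lambda(R_P)=2$. Let $u=xy+z$ and $I=(x^2,u)$. Then $IS=x\mathfrak n$, $J_n=x^nS$ and $\varepsilon(S,IS)=1$, so Theorem~\ref{thm:A} predicts $\varepsilon(R,I)=2$. We compute the layers for the chain $0\subset zR\subset R$, where $zR\cong S$.

\emph{Layers of $I^n$.} The ideal $I^n$ is generated by $\gamma_i=x^{2(n-i)}u^i=g_i+i\,x^{2n-i-1}y^{i-1}z$ for $0\le i\le n$, where $g_i=x^{2n-i}y^i$. The top layer is $(g_0,\dots,g_n)=x^n\mathfrak n^n$. An element $\sum(c_i+c_i'z)\gamma_i$ with $c_i,c_i'\in S$ lies in $zR$ exactly when $\sum c_ig_i=0$. Such relations are generated by $yg_i-xg_{i+1}=0$: a relation forces $y\mid c_0$, so subtracting a multiple of the first generator makes $c_0=0$; then $y\mid c_1$, and so on. Now $y\gamma_i-x\gamma_{i+1}=-x^{2n-i-1}y^iz$ for $0\le i\le n-1$, and these elements generate $zx^n\mathfrak n^{n-1}$, which contains the $zg_i$. So the bottom layer is $x^n\mathfrak n^{n-1}$, slightly larger than $I^nS$.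

\emph{Layers of the saturation.} As $x,z\in\sqrt I$, an element is in $\operatorname{sat}_R(I^n)$ if and only if some power of $y$ multiplies it into $I^n$; so $\operatorname{sat}_R(I^n)=I^nR_y\cap R$. From $0=z^2=(u-xy)^2$ we get $x^2y^2=u(2xy-u)$, so $IR_y=uR_y$. Since $u^n=x^ny^n+nx^{n-1}y^{n-1}z$, the elements of $u^nR_y$ are the
\[
x^na+x^{n-1}\Big(\frac{na}{y}+ex\Big)z,\qquad a,e\in S_y .
\]
Such an element lies in $R$ if and only if $a\in S$ and $na/y+ex\in S$. For $a\in S$ a suitable $e$ exists if and only if $a\in\mathfrak n$: if $a=xa_1+ya_2$, take $e=-na_1/y$; conversely, setting $x=0$ shows that $y$ divides $na(0,y)$. So the top layer is $F_n=x^n\mathfrak n\subsetneq J_n$. For $a=0$ the condition is $e\in S$, so the bottom layer is $x^nS$.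

By Lemma~\ref{lem:layers},
\[
\lambda(\Gamma_{\mathfrak m}(R/I^n))=\lambda(\mathfrak n/\mathfrak n^n)+\lambda(S/\mathfrak n^{n-1})=\tbinom{n+1}{2}-1+\tbinom n2=n^2-1,
\]
and $a_n\to2$, as predicted.
\end{example}

In this example one can see why $F_n$ must be close to $J_n$ without computing it. That $x\in J_1$ means $\mathfrak m^tx\subseteq I+P$ for some $t$; concretely $yx=u-z$. The nilpotent error $z$ keeps $x$ out of $F_1$. But raising to the $m$-th power gives
\[
y^mx^m=(u-z)^m=u^m-mu^{m-1}z\in I^{m-1},
\]
because $z^2=0$. So $x^m\in F_{m-1}$: the $m$-th power of an element of $J_1$ lifts to a saturation in $R$ at the cost of \emph{one} power of $I$, whatever $m$ is. In general, if $sP^l=0$ with $s\notin P$, then $sg^m\in F_{q(m-l+1)}$ for all $g\in J_q$ (Lemma~\ref{lem:lift}). This is a statement about high powers of single elements, and the loss depends on $q$; it gives no inclusion between $J_n$ and a shift of $F_n$ unless one knows generators of the family $(J_n)$. What it does determine is the closed cone spanned by the values of a valuation, and this cone controls lengths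 up to $o(n^d)$. This is why convex bodies serve twice below: to produce the limit for a domain, and to compare $F$ with $J$.

\section{Results from the literature}\label{sec:tools}

\begin{theorem}[Swanson \cite{Sw}]\label{thm:sw}
For an ideal $I$ of a Noetherian ring there is an integer $c\ge1$ such that every $I^n$, $n\ge1$, has an irredundant primary decomposition $\bigcap_i\mathfrak q_i$ with $(\sqrt{\mathfrak q_i})^{cn}\subseteq\mathfrak q_i$ for all $i$.
\end{theorem}

We use this theorem only in the following form.

\begin{lemma}\label{lem:swanson}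
Let $(S,\mathfrak n)$ be a Noetherian local ring and $I\subseteq\mathfrak n$ an ideal. There is $c\ge1$ with $\operatorname{sat}_S(I^n)\cap\mathfrak n^{cn}\subseteq I^n$ for all $n\ge1$. Consequently $\lambda(\Gamma_{\mathfrak n}(S/I^n))=O(n^{\dim S})$.
\end{lemma}

\begin{proof}
Saturation commutes with finite intersections; an $\mathfrak n$-primary ideal has saturation $S$, and any other primary ideal is saturated. So in the decomposition of Theorem~\ref{thm:sw}, $J=\operatorname{sat}_S(I^n)$ is the intersection of the components that are not $\mathfrak n$-primary, and $\mathfrak n^{cn}$ lies in the $\mathfrak n$-primary component if there is one. This gives the inclusion. Then $J/I^n$ is a quotient of $J/(J\cap\mathfrak n^{cn})\subseteq S/\mathfrak n^{cn}$, whose length is $O(n^{\dim S})$.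
\end{proof}

Let $(S,\mathfrak n,k)$ be a local domain of dimension $d\ge1$ with fraction field $K$. It is \emph{analytically irreducible} if its completion is a domain; a local ring is \emph{analytically unramified} if its completion is reduced. A complete local domain is both. Call a discrete rank-one valuation $v$ of $K$ an \emph{$\mathfrak n$-valuation} if $v\ge0$ on $S$, $v$ is centered on $\mathfrak n$ (that is, $\mathfrak n=\{g\in S:v(g)>0\}$), and the residue field of $v$ has transcendence degree $d-1$ over $k$. Write $v(\mathfrak n)=\min\{v(g):g\in\mathfrak n\}$.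

\begin{theorem}[Izumi's theorem, Rees \cite{Rees}]\label{thm:iz}
If $S$ is analytically irreducible and $v,v'$ are $\mathfrak n$-valuations, then there is a constant $C$ with $v\le Cv'$ on $S\setminus0$.
\end{theorem}

\begin{theorem}[Rees]\label{thm:re}
\begin{enumerate}
\item[(i)] If $(S,\mathfrak n)$ is an analytically unramified local ring, there is $e$ with $\overline{\mathfrak n^{n+e}}\subseteq\mathfrak n^n$ for all $n$.
\item[(ii)] If $S$ is a local domain of dimension $d\ge1$, then $\overline{\mathfrak n^n}=\{g\in S:\ v_i(g)\ge n\,v_i(\mathfrak n)\text{ for all }i\}$ for the finitely many Rees valuations $v_i$ of $\mathfrak n$. They are centered on $\mathfrak n$, and if $S$ is complete they are $\mathfrak n$-valuations.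
\end{enumerate}
\end{theorem}

The last assertion comes from the \emph{dimension formula}, which we also use directly. A complete local domain $S$ is universally catenary, so if $T\supseteq S$ is a domain of finite type over $S$ inside $K$ and $\mathfrak p$ is a prime of $T$ over $\mathfrak n$, then $\dim T_{\mathfrak p}+\operatorname{trdeg}_k\kappa(\mathfrak p)=d$. Moreover $S$ is \emph{excellent}; we need only two consequences for such $T$: the integral closure of $T$ in $K$ is a finite $T$-module, and the set of primes $\mathfrak p$ with $T_{\mathfrak p}$ regular is open in $\operatorname{Spec}T$.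

Finally, let $\Sigma\subseteq\mathbb N^d\times\mathbb N$ be a semigroup, that is, a subset closed under addition. Put $\Sigma_n=\{\alpha\in\mathbb N^d:(\alpha,n)\in\Sigma\}$, let $\overline{\operatorname{Cone}}(\Sigma)\subseteq\mathbb R^{d+1}$ be the closed convex cone generated by $\Sigma$, and let $\Delta(\Sigma)=\{x\in\mathbb R^d:(x,1)\in\overline{\operatorname{Cone}}(\Sigma)\}$. The next result is \cite[Proposition 2.1]{LM}; see also the work of Okounkov and of Kaveh--Khovanskii.

\begin{theorem}\label{thm:lm}
Assume that \emph{(a)} $\Sigma_0=\{0\}$, \emph{(b)} $\Sigma$ is contained in a semigroup generated by finitely many vectors $(v,1)$, and \emph{(c)} $\Sigma$ generates $\mathbb Z^{d+1}$ as a group. Then $\lim_{n\to\infty}\#\Sigma_n/n^d=\operatorname{vol}\Delta(\Sigma)$.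
\end{theorem}

\section{Lengths in a complete domain as lattice point counts}\label{sec:domain}

In this section $(S,\mathfrak n,k)$ is a complete local domain of dimension $d\ge1$ with fraction field $K$, $0\ne I\subseteq\mathfrak n$ is an ideal of $S$, and $J_n=\operatorname{sat}_S(I^n)$.

\subsection{A regular local ring above $S$}
In a power series ring one attaches to each element the exponent of its lowest monomial. The ring $S$ has no coordinates, so we borrow them from a regular local ring with the same fraction field.

\begin{lemma}\label{lem:regular}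
There is a regular local ring $(A,\mathfrak m_A,k')$ of dimension $d$ with $S\subseteq A\subseteq K$, $\mathfrak m_A\cap S=\mathfrak n$ and $\delta:=[k':k]<\infty$.
\end{lemma}

\begin{proof}
We take a suitable point on a chart of the normalized blow-up of $\mathfrak n$. Let $v_1$ be a Rees valuation of $\mathfrak n$, with valuation ring $V$, and choose $x\in\mathfrak n$ with $v_1(x)=v_1(\mathfrak n)$. Let $T$ be the integral closure in $K$ of $S[\mathfrak n/x]=S[g/x:g\in\mathfrak n]$. By excellence $T$ is of finite type over $S$. We have $\mathfrak nT=xT$, and this ideal is proper because $T\subseteq V$ and $v_1(x)>0$. A minimal prime $\mathfrak q$ of $xT$ has height one, so $T_{\mathfrak q}$ is a discrete valuation ring, hence regular. As the regular locus is open, there is $t\in T\setminus\mathfrak q$ such that $T_t$ is regular. The ring $(T/xT)_t$ is a nonzero finitely generated $k$-algebra. A maximal ideal of it corresponds to a prime $\mathfrak p$ of $T$ with $x\in\mathfrak p$ and $t\notin\mathfrak p$, whose residue field is finite over $k$ by the Nullstellensatz. Then $A=T_{\mathfrak p}$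 is regular, $\mathfrak p\supseteq xT\supseteq\mathfrak n$, and $\dim A=d$ by the dimension formula.
\end{proof}

Only the properties listed in the lemma are used below; if $S$ is regular one may take $A=S$. Fix a regular system of parameters $y_1,\dots,y_d$ of $A$ and write $y^\alpha=y_1^{\alpha_1}\cdots y_d^{\alpha_d}$ for $\alpha\in\mathbb N^d$.

\subsection{A valuation with values in $\mathbb N^d$}
Fix real numbers $\omega_1,\dots,\omega_d\ge1$, linearly independent over $\mathbb Q$, let $\omega_{\max}=\max_i\omega_i$, and define the \emph{weight} $|\alpha|=\sum_i\alpha_i\omega_i$. Distinct exponents have distinct weights, and only finitely many weights lie below any bound. For real $\tau$ let $\mathfrak a_\tau$ and $\mathfrak a_{>\tau}$ be the ideals of $A$ generated by the $y^\alpha$ with $|\alpha|\ge\tau$ and $|\alpha|>\tau$. Then $\mathfrak a_\tau\mathfrak a_{>\tau'}\subseteq\mathfrak a_{>\tau+\tau'}$, and $|\alpha|\le\omega_{\max}\sum\alpha_i$ gives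
\begin{equation}\label{eq:order}
\mathfrak a_\tau\subseteq\mathfrak m_A^{\lceil\tau/\omega_{\max}\rceil}.
\end{equation}
The ring $A$ need not contain a field, so we define the lowest monomial through these ideals rather than through power series.

\begin{lemma}\label{lem:val}
\begin{enumerate}
\item[(i)] For each $\alpha$, the map $u\mapsto uy^\alpha$ induces an isomorphism $k'\cong\mathfrak a_{|\alpha|}/\mathfrak a_{>|\alpha|}$.
\item[(ii)] For each $0\ne g\in A$ there is a unique $\alpha=:\nu(g)\in\mathbb N^d$ with $g\in\mathfrak a_{|\alpha|}\setminus\mathfrak a_{>|\alpha|}$. Let $\operatorname{lc}(g)\in k'\setminus0$ be the class of $g$ under (i).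
\item[(iii)] $\nu(gg')=\nu(g)+\nu(g')$ and $\operatorname{lc}(gg')=\operatorname{lc}(g)\operatorname{lc}(g')$.
\item[(iv)] $\nu(S\setminus0)$ generates $\mathbb Z^d$ as a group.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The map $A\to\mathfrak a_{|\alpha|}/\mathfrak a_{>|\alpha|}$ is onto because $y^\alpha$ is the only monomial of weight $|\alpha|$, and it kills $\mathfrak m_A$ because $y_iy^\alpha$ has larger weight. It remains to show $y^\alpha\notin\mathfrak a_{>|\alpha|}$. Choose $N>\max_i\alpha_i$ and list the monomials with all exponents less than $N$ by increasing weight: $\mu_1=1,\mu_2,\dots,\mu_{N^d}$. Let $Q_j=(y_1^N,\dots,y_d^N,\mu_j,\mu_{j+1},\dots,\mu_{N^d})$, so $Q_1=A$ and $Q_{N^d+1}=(y_1^N,\dots,y_d^N)$. The module $Q_j/Q_{j+1}$ is generated by $\mu_j$ and killed by $\mathfrak m_A$, because $y_i\mu_j$ is either a multiple of $y_i^N$ or a listed monomial of larger weight. So it has length at most $1$. Since $y_1,\dots,y_d$ is a regular sequence generating $\mathfrak m_A$, we have $\lambda(A/(y_1^N,\dots,y_d^N))=N^d$, and all these lengths equal $1$. Thus $\mu_j\notin Q_{j+1}$.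 If $y^\alpha=\mu_j$, then $Q_{j+1}$ contains every monomial of larger weight, since such a monomial is divisible by some $y_i^N$ or is listed later. So $\mathfrak a_{>|\alpha|}\subseteq Q_{j+1}$.

(ii) Let $0=\tau_0<\tau_1<\cdots$ be the weights. Then $\mathfrak a_{>\tau_j}=\mathfrak a_{\tau_{j+1}}$, and the chain $A=\mathfrak a_{\tau_0}\supseteq\mathfrak a_{\tau_1}\supseteq\cdots$ has intersection $0$ by \eqref{eq:order} and Krull's intersection theorem.

(iii) If $g\equiv uy^\alpha$ modulo $\mathfrak a_{>|\alpha|}$ and $g'\equiv u'y^{\alpha'}$ modulo $\mathfrak a_{>|\alpha'|}$ with units $u,u'$, then $gg'\equiv uu'y^{\alpha+\alpha'}$ modulo $\mathfrak a_{>|\alpha+\alpha'|}$, and this class is nonzero by (i).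

(iv) Write $y_i=g/g'$ with $g,g'\in S\setminus0$. Then $\nu(g)-\nu(g')=\nu(y_i)$ is the $i$-th unit vector.
\end{proof}

For an ideal $G$ of $S$ put $\operatorname{gr}_\alpha(G)=(G\cap\mathfrak a_{|\alpha|})/(G\cap\mathfrak a_{>|\alpha|})\subseteq k'$. This is an $S$-submodule of $k'$, hence a $k$-subspace, and it is nonzero if and only if $\alpha\in\nu(G\setminus0)$. Filtering $G/(G\cap\mathfrak a_\tau)$ by the $G\cap\mathfrak a_{|\alpha|}$ for the finitely many weights below $\tau$ gives
\begin{equation}\label{eq:length}
\lambda_S\big(G/(G\cap\mathfrak a_\tau)\big)=\sum_{|\alpha|<\tau}\dim_k\operatorname{gr}_\alpha(G).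
\end{equation}
Each nonzero term lies between $1$ and $\delta$. To turn \eqref{eq:length} into a count of lattice points we need most of them to equal $\delta$, and a fixed shift achieves this. Let $\theta_1,\dots,\theta_\delta\in A$ be units whose residues form a $k$-basis of $k'$, and fix a common denominator $0\ne b\in S$ with $b\theta_j\in S$ for all $j$. If $0\ne g\in G$, the elements $gb\theta_j$ lie in $G$, have value $\nu(g)+\nu(b)$, and have leading coefficients $\operatorname{lc}(gb)\overline{\theta_j}$, which span $k'$ over $k$. Hence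
\begin{equation}\label{eq:full}
\operatorname{gr}_{\nu(g)+\nu(b)}(G)=k'\qquad\text{for all }0\ne g\in G .
\end{equation}

\subsection{The cutoff}
The ideals $J_n$ and $I^n$ have infinitely many values. We cut both off at weight $\beta n$, and the cut must not change $J_n/I^n$. Lemma~\ref{lem:swanson} allows a cut by $\mathfrak n^{cn}$, so we have to compare the filtration of $A$ with the $\mathfrak n$-adic filtration of $S$.

\begin{lemma}\label{lem:compare}
There is an integer $B\ge1$ with $S\cap\mathfrak m_A^{Bn}\subseteq\mathfrak n^n$ for all $n\ge1$.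
\end{lemma}

\begin{proof}
Let $v(g)=\max\{j:g\in\mathfrak m_A^j\}$ for $0\neq g\in A$. The associated graded ring of $A$ is the polynomial ring $k'[Y_1,\dots,Y_d]$, a domain, so $v$ extends to a discrete valuation of $K$. Taking quotients of initial forms identifies its residue field with $k'(Y_2/Y_1,\dots,Y_d/Y_1)$, of transcendence degree $d-1$ over $k$, and its center on $S$ is $\mathfrak m_A\cap S=\mathfrak n$. So $v$ is an $\mathfrak n$-valuation. By Theorems~\ref{thm:iz} and~\ref{thm:re} there is an integer $C\ge1$ with $v\le Cv_i$ on $S\setminus0$ for all Rees valuations $v_i$ of $\mathfrak n$. With $e$ as in Theorem~\ref{thm:re}(i), take an integer $B\ge C(1+e)\max_iv_i(\mathfrak n)$. If $0\ne g\in S$ and $v(g)\ge Bn$ with $n\ge1$, then $v_i(g)\ge(n+en)v_i(\mathfrak n)\ge(n+e)v_i(\mathfrak n)$ for all $i$, so $g\in\overline{\mathfrak n^{n+e}}\subseteq\mathfrak n^n$.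
\end{proof}

\begin{remark}\label{rem:node}
Here it matters that $S$ is complete and not merely a domain. Let $k$ have characteristic zero and let $S$ be the local ring at the origin of $y^2=x^2+x^3$. Embed $S$ in $k[[x]]$ by $y\mapsto x\sqrt{1+x}$ and let $A=K\cap k[[x]]$. If $p_N$ is the Taylor polynomial of $\sqrt{1+x}$ of degree $N$, then $y-xp_N(x)$ lies in $\mathfrak m_A^{N+2}$ but not in $\mathfrak n^2$. This is why we complete first and only then pass to the quotients by primes.
\end{remark}

Let $c$ be as in Lemma~\ref{lem:swanson}. If $\beta\ge\omega_{\max}Bc$, then \eqref{eq:order} and Lemma~\ref{lem:compare} give $S\cap\mathfrak a_{\beta n}\subseteq S\cap\mathfrak m_A^{Bcn}\subseteq\mathfrak n^{cn}$, and therefore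
\begin{equation}\label{eq:cutoff}
J_n\cap\mathfrak a_{\beta n}\subseteq I^n\qquad(n\ge1).
\end{equation}
Fix $0\ne f\in I$ and put $w=\nu(f)$. Fix a real number $\beta\ge\omega_{\max}Bc$ with $\beta>|w|$ and $\beta\notin\sum_i\mathbb Q\omega_i$. The second condition will make the semigroups below large; the third ensures $|\alpha|\ne\beta n$ for $n\ge1$ and is used in Section~\ref{sec:images}.

\subsection{Semigroups of graded families}
Let $G=(G_n)$ be a graded family of ideals of $S$ with $I^n\subseteq G_n$ for all $n$. Put
\[
\Sigma(G)=\{(\alpha,n)\in\mathbb N^d\times\mathbb N:\ \alpha\in\nu(G_n\setminus0),\ |\alpha|\le\beta n\},\qquad\Delta(G)=\Delta(\Sigma(G)).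
\]
By Lemma~\ref{lem:val}(iii), $\Sigma(G)$ is a semigroup. Part (iii) of the next lemma allows a shift $h$ between the index of the ideal and the level of the cutoff; the Artin--Rees lemma will produce such a shift in Section~\ref{sec:complete}.

\begin{lemma}\label{lem:count}
\begin{enumerate}
\item[(i)] $\#\Sigma(G)_n=\operatorname{vol}\Delta(G)\,n^d+o(n^d)$.
\item[(ii)] $\lambda(G_n/(G_n\cap\mathfrak a_{\beta n}))\le\delta\,\#\Sigma(G)_n$ for all $n\ge1$.
\item[(iii)] For each $h\ge0$ there is $C_h$ with $\lambda(G_{n+h}/(G_{n+h}\cap\mathfrak a_{\beta n}))\ge\delta\,\#\Sigma(G)_n-C_hn^{d-1}$ for all $n\ge1$.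
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We verify the hypotheses of Theorem~\ref{thm:lm}. For (a), $|\alpha|\le0$ forces $\alpha=0=\nu(1)$. For (b), $\omega_i\ge1$ gives $\sum\alpha_i\le\lceil\beta\rceil n$ for $(\alpha,n)\in\Sigma(G)$, so $\alpha$ splits into $n$ vectors $v\in\mathbb N^d$ with $\sum v_i\le\lceil\beta\rceil$; there are finitely many such $v$. For (c), let $0\ne g\in S$. Then $f^ng\in I^n\subseteq G_n$, and $|nw+\nu(g)|\le\beta n$ for $n\gg0$ because $|w|<\beta$. So $(nw+\nu(g),n)\in\Sigma(G)$ for $n\gg0$. The difference of consecutive such vectors is $(w,1)$, and the difference of the vectors for $g$ and for $1$ at the same $n$ is $(\nu(g),0)$. By Lemma~\ref{lem:val}(iv) these generate $\mathbb Z^{d+1}$.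

(ii) In \eqref{eq:length} each term is at most $\delta$, and the nonzero terms belong to exponents in $\Sigma(G)_n$.

(iii) Put $w'=hw+\nu(b)$. Let $\alpha\in\Sigma(G)_n$, say $\alpha=\nu(g)$ with $g\in G_n$. Then $f^hg\in G_{n+h}$, so $\operatorname{gr}_{\alpha+w'}(G_{n+h})=k'$ by \eqref{eq:full}. This contributes $\delta$ to the sum \eqref{eq:length} for $G_{n+h}$ and $\tau=\beta n$, unless $|\alpha|\ge\beta n-|w'|$. The number of $\alpha\in\mathbb N^d$ with $\beta n-|w'|\le|\alpha|\le\beta n$ is at most $(\beta n+1)^{d-1}(|w'|+1)$: there are at most $\beta n+1$ choices for each of $\alpha_1,\dots,\alpha_{d-1}$, and then $\alpha_d$ lies in an interval of length at most $|w'|$. Take $C_h=\delta(\beta+1)^{d-1}(|w'|+1)$.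
\end{proof}

\begin{proposition}\label{prop:domain}
Let $\mathcal I=(I^n)$ and $J=(J_n)$. The limit $\varepsilon(S,I)=\lim_n\frac{d!}{n^d}\lambda(J_n/I^n)$ exists and equals $d!\,\delta\,\big(\operatorname{vol}\Delta(J)-\operatorname{vol}\Delta(\mathcal I)\big)$.
\end{proposition}

\begin{proof}
By \eqref{eq:cutoff}, $I^n\cap\mathfrak a_{\beta n}=J_n\cap\mathfrak a_{\beta n}$. Hence
\[
\lambda(J_n/I^n)=\lambda\big(J_n/(J_n\cap\mathfrak a_{\beta n})\big)-\lambda\big(I^n/(I^n\cap\mathfrak a_{\beta n})\big).
\]
Lemma~\ref{lem:count} with $h=0$ gives $\lambda(G_n/(G_n\cap\mathfrak a_{\beta n}))=\delta\operatorname{vol}\Delta(G)\,n^d+o(n^d)$ for $G=J$ and for $G=\mathcal I$.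
\end{proof}

For $S=A=k[[x,y]]$, $\omega=(1,\sqrt2)$ and $I=x\mathfrak n$, the values of a monomial ideal are the exponents of its monomials. So $\Sigma(J)_n$ is given by $\alpha_1\ge n$, $|\alpha|\le\beta n$, and $\Sigma(\mathcal I)_n$ by the further condition $\alpha_1+\alpha_2\ge2n$. For $\beta>1+\sqrt2$ the two bodies differ by a triangle of area $\frac12$ (Figure~\ref{fig:bodies}), and the proposition gives $\varepsilon(S,I)=2!\cdot\frac12=1$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.1]
\fill[gray!20] (2,0)--(4.2,0)--(1,2.263)--(1,1)--cycle;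
\fill[gray!65] (1,0)--(2,0)--(1,1)--cycle;
\draw[thick] (1,0)--(4.2,0)--(1,2.263)--cycle;
\draw (2,0)--(1,1);
\draw[dashed] (1,2.263)--(0,2.97);
\draw[->] (0,0)--(4.7,0) node[right] {$\alpha_1$};
\draw[->] (0,0)--(0,3.2) node[above] {$\alpha_2$};
\node[below] at (1,0) {$1$};
\node[below] at (2,0) {$2$};
\node[below] at (4.2,0) {$\beta$};
\node[left] at (1,1) {$(1,1)$};
\node at (2.2,0.75) {$\Delta(\mathcal I)$};
\node[right] at (2.3,1.6) {$\alpha_1+\sqrt2\,\alpha_2=\beta$};
\end{tikzpicture}
\caption{The convex bodies for the ideal $I=x(x,y)$ of $k[[x,y]]$ with weights $(1,\sqrt2)$ and cutoff $\beta$. The large triangle is the body of the saturations $(x^n)$, the light region is the body of the powers $I^n$, and the dark triangle between them, of area $\frac12$, does not depend on $\beta$.}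
\label{fig:bodies}
\end{figure}

\section{Images of saturations}\label{sec:images}

Let $R$ be a complete local ring of dimension $d\ge1$, let $P$ be a prime with $\dim R/P=d$, and let $I\subseteq\mathfrak m$ be an ideal with $I\not\subseteq P$. Put $S=R/P$, $J_n=\operatorname{sat}_S(I^nS)$, and let $F_n$ be the image of $\operatorname{sat}_R(I^n)$ in $S$. Then $F=(F_n)$ and $J=(J_n)$ are graded families with $I^nS\subseteq F_n\subseteq J_n$, and Section~\ref{sec:domain} applies to the pair $(S,IS)$; we keep its notation.

Since $P$ is minimal, $P^lR_P=0$ for some $l\ge1$, and since $P^l$ is finitely generated there is $s\in R\setminus P$ with $sP^l=0$. Let $\bar s\ne0$ be its image in $S$. This is the only use of the minimality of $P$.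

\begin{lemma}\label{lem:lift}
If $q\ge1$, $g\in J_q$ and $m\ge l$, then $\bar sg^m\in F_{q(m-l+1)}$.
\end{lemma}

\begin{proof}
Let $\gamma\in R$ lift $g$. For some $t$ we have $\mathfrak m^t\gamma\subseteq I^q+P$. Hence
\[
\mathfrak m^{tm}\gamma^m\subseteq(I^q+P)^m=\sum_{j=0}^mI^{q(m-j)}P^j\subseteq I^{q(m-l+1)}+P^l,
\]
where the terms with $j\le l-1$ lie in the first summand and those with $j\ge l$ in the second. Multiplying by $s$ kills $P^l$ and gives $\mathfrak m^{tm}s\gamma^m\subseteq I^{q(m-l+1)}$, so $s\gamma^m\in\operatorname{sat}_R(I^{q(m-l+1)})$.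
\end{proof}

\begin{lemma}\label{lem:bodies}
$\Delta(F)=\Delta(J)$.
\end{lemma}

\begin{proof}
Since $\Sigma(F)\subseteq\Sigma(J)$, it suffices to show that each $(\alpha,q)\in\Sigma(J)$ with $q\ge1$ lies in the closed cone of $\Sigma(F)$. Let $\alpha=\nu(g)$ with $g\in J_q$. We restore the lost degree with powers of $f$: for $m\ge l$,
\[
z_m=\bar sg^mf^{q(l-1)}\in F_{q(m-l+1)}\cdot I^{q(l-1)}S\subseteq F_{qm},\qquad \nu(z_m)=m\alpha+\nu(\bar s)+q(l-1)w .
\]
Since $\beta\notin\sum\mathbb Q\omega_i$, the inequality $|\alpha|\le\beta q$ is strict. So $|\nu(z_m)|\le\beta qm$ and $(\nu(z_m),qm)\in\Sigma(F)$ for $m\gg0$. The points $\frac1m(\nu(z_m),qm)$ lie in the cone of $\Sigma(F)$ and converge to $(\alpha,q)$.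
\end{proof}

\begin{proposition}\label{prop:key}
For every fixed $h\ge0$, $\ \lambda\big(J_n/(F_{n+h}+I^nS)\big)=o(n^d)$.
\end{proposition}

\begin{proof}
Let $D_n=F_{n+h}+I^nS$. Then $I^nS\subseteq D_n\subseteq J_n$, because $F_{n+h}\subseteq J_{n+h}\subseteq J_n$. By \eqref{eq:cutoff}, $D_n\cap\mathfrak a_{\beta n}=J_n\cap\mathfrak a_{\beta n}$. Also $F_{n+h}/(F_{n+h}\cap\mathfrak a_{\beta n})$ embeds in $D_n/(D_n\cap\mathfrak a_{\beta n})$. Lemma~\ref{lem:count}(ii) for $J$ and (iii) for $F$ give
\begin{align*}
\lambda(J_n/D_n)&=\lambda\big(J_n/(J_n\cap\mathfrak a_{\beta n})\big)-\lambda\big(D_n/(D_n\cap\mathfrak a_{\beta n})\big)\\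
&\le\delta\big(\#\Sigma(J)_n-\#\Sigma(F)_n\big)+C_hn^{d-1}.
\end{align*}
By Lemmas~\ref{lem:count}(i) and~\ref{lem:bodies}, both counts equal $\operatorname{vol}\Delta(J)\,n^d+o(n^d)$.
\end{proof}

\section{Complete local rings}\label{sec:complete}

Two cases of Theorem~\ref{thm:B} are degenerate, for any $R$. If $I=R$, then $E_n\supseteq I^nM=M$, and both sides are $0$. If $d=0$ and $I\ne R$, then $I$ is nilpotent, so $E_n=0$ for $n\gg0$ and the left side is $\lambda(M)$; on the right the only prime is $\mathfrak m$, and $\varepsilon(R/\mathfrak m,0)=1$. From now on $I\subseteq\mathfrak m$ and $d\ge1$.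

\begin{proposition}\label{prop:complete}
Theorem~\ref{thm:B} holds if $R$ is complete.
\end{proposition}

\begin{proof}
Choose a chain $0=M_0\subset M_1\subset\dots\subset M_r=M$ with $M_i=M_{i-1}+Re_i$ and $M_i/M_{i-1}\cong S_i:=R/P_i$, $e_i\mapsto1$, for primes $P_i$. Let $V_n^i\subseteq U_n^i$ be the images of $E_n\cap M_i$ and $\operatorname{sat}_M(E_n)\cap M_i$ in $S_i$; they are ideals of $S_i$. By Lemma~\ref{lem:layers},
\begin{equation}\label{eq:sum}
\lambda\big(\Gamma_{\mathfrak m}(M/E_n)\big)=\sum_{i=1}^r\lambda(U_n^i/V_n^i),
\end{equation}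
and each $U_n^i/V_n^i$ has finite length, so it is killed by a power of $\mathfrak m$.

\emph{The lower layers.} The Rees algebra $\bigoplus_nI^n$ is Noetherian, and $\bigoplus_nE_n$ is a finitely generated graded module over it because the filtration is $I$-good. Hence each submodule $\bigoplus_n(E_n\cap M_i)$ is finitely generated, say in degrees at most $h$, with one $h$ for all $i$. For $n\ge h$ this gives $E_n\cap M_i=\sum_{j\le h}I^{n-j}(E_j\cap M_i)=I^{n-h}(E_h\cap M_i)$. Thus $V_n^i=I^{n-h}L_i$ with $L_i=V_h^i$. (For the bottom layer in Example~\ref{ex:main}, $h=1$ and $L_1=xS$.)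

Fix $i$ and drop it from the notation: $S$, $P$, $L$, $e$, $U_n$, $V_n$. Let $d'=\dim S$, and let $J_n$ and $F_n$ be defined as in Section~\ref{sec:idea}. The plan is to trap $U_n$ between $F_n$ and $J_{n-h}$, and to replace $V_n$ by $I^{n-h}S$ at small cost. For $n\ge h$ we claim:
\begin{enumerate}
\item[(a)] $U_n\subseteq J_{n-h}$;
\item[(b)] $F_n\subseteq U_n$;
\item[(c)] $\lambda\big((U_n\cap I^{n-h}S)/V_n\big)=O(n^{d-1})$.
\end{enumerate}
For (a), a power of $\mathfrak m$ multiplies $U_n$ into $V_n=I^{n-h}L\subseteq I^{n-h}S$. For (b), let $x\in R$ with $\mathfrak m^tx\subseteq I^n$. Then $\mathfrak m^txe\subseteq I^nM\subseteq E_n$, so $xe\in\operatorname{sat}_M(E_n)\cap M_i$, and $xe$ maps to the image of $x$ in $S$.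

For (c), let $\mathcal R=\bigoplus_jI^jS$ and $W=\mathcal R/L\mathcal R$, with $W_j=I^jS/I^jL$. The module in (c) is an $\mathfrak m$-torsion submodule of $W_{n-h}$, so it lies in the degree $n-h$ part of $\Gamma_{\mathfrak m}(W)$. This is a graded $\mathcal R$-submodule of $W$, hence generated by finitely many elements, each killed by a power of $\mathfrak m$. So it is a finitely generated graded module over $\mathcal R/\mathfrak m^a\mathcal R$ for some $a$, a standard graded algebra over the Artinian ring $S/\mathfrak m^aS$. The lengths of the components of such a module are given for large degree by a polynomial of degree less than the dimension of the algebra. That dimension equals $\dim\mathcal R/\mathfrak m\mathcal R$, the analytic spread of $IS$. It is at most $d'\le d$, because $I\subseteq\mathfrak m$ makes $\mathcal R/\mathfrak m\mathcal R$ a quotient of the associated graded ring $\mathcal R/I\mathcal R$, which has dimension $\dim S$. This proves (c).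

Since $U_n/(U_n\cap I^{n-h}S)\cong(U_n+I^{n-h}S)/I^{n-h}S$, claim (c) gives
\begin{equation}\label{eq:replace}
\lambda(U_n/V_n)=\lambda\big((U_n+I^{n-h}S)/I^{n-h}S\big)+O(n^{d-1}).
\end{equation}

\emph{Case $d'<d$.} By (a), \eqref{eq:replace} and Lemma~\ref{lem:swanson} for $S$, we have $\lambda(U_n/V_n)\le\lambda(J_{n-h}/I^{n-h}S)+O(n^{d-1})=O(n^{d'})+O(n^{d-1})=O(n^{d-1})$. Every non-minimal $P_i$, for which Section~\ref{sec:images} is unavailable, falls under this case.

\emph{Case $d'=d$ and $I\subseteq P$.} For $n>h$ we have $J_{n-h}=\operatorname{sat}_S(0)=0$, since $S$ is a domain of positive dimension. So $U_n=0$ by (a). For the same reason $\varepsilon(S,IS)=\varepsilon(S,0)=0$.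

\emph{Case $d'=d$ and $I\not\subseteq P$.} By (a) and (b),
\[
F_n+I^{n-h}S\subseteq U_n+I^{n-h}S\subseteq J_{n-h}.
\]
Proposition~\ref{prop:key}, with $n-h$ in place of $n$, gives $\lambda(J_{n-h}/(U_n+I^{n-h}S))=o(n^d)$. With \eqref{eq:replace} and Proposition~\ref{prop:domain},
\[
\lambda(U_n/V_n)=\lambda(J_{n-h}/I^{n-h}S)+o(n^d)=\frac{\varepsilon(S,IS)}{d!}\,n^d+o(n^d).
\]

Summing in \eqref{eq:sum}, the limit exists and equals $\sum\varepsilon(S_i,IS_i)$ over the $i$ with $\dim S_i=d$. Let $P$ be a prime with $\dim R/P=d$ and localize the chain $(M_i)$ at $P$. As $P$ is minimal, $(R/P_i)_P$ is the residue field of $R_P$ if $P_i=P$ and is zero otherwise. So $P$ occurs among the $P_i$ exactly $\lambda(M_P)$ times.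
\end{proof}

\begin{remark}\label{rem:powers}
The finite generation of $\bigoplus_n(E_n\cap M_i)$ ties every layer, including the nilpotent ones, to the powers of $IS_i$, and it is a property that general graded families lack. In Example~\ref{ex:family}, $z\in I_n$ for $n=2^j$, whereas $I_a(I_b\cap zR)\subseteq x^2zR$ for $a\ge1$. So the module $\bigoplus_n(I_n\cap zR)$ over $\bigoplus_nI_n$ needs a new generator in every degree $2^j$, and it is this layer that oscillates.
\end{remark}

\section{Passage to the completion}\label{sec:general}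

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $\widehat R$ be the $\mathfrak m$-adic completion, a flat local $R$-algebra of dimension $d$, and write $\widehat N=N\otimes_R\widehat R$ for finitely generated $N$. The functor $N\mapsto(0:_N\mathfrak m^t)=\operatorname{Hom}_R(R/\mathfrak m^t,N)$ commutes with flat base change, so $\Gamma_{\mathfrak m\widehat R}(\widehat N)=\Gamma_{\mathfrak m}(N)\otimes_R\widehat R$; and completion preserves the length of a module of finite length. Hence
\begin{equation}\label{eq:hat}
\lambda_R\big(\Gamma_{\mathfrak m}(M/E_n)\big)=\lambda_{\widehat R}\big(\Gamma_{\mathfrak m\widehat R}(\widehat M/\widehat E_n)\big).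
\end{equation}
By flatness $(\widehat E_n)$ is an $I\widehat R$-good filtration of $\widehat M$. Let $\mathcal Q$ be the set of primes $Q$ of $\widehat R$ with $\dim\widehat R/Q=d$, and put $\varepsilon_Q=\varepsilon(\widehat R/Q,I(\widehat R/Q))$. By Proposition~\ref{prop:complete} the limit in Theorem~\ref{thm:B} exists and equals $\sum_{Q\in\mathcal Q}\lambda(\widehat M_Q)\,\varepsilon_Q$. In particular $\varepsilon(R,I)$ exists for every local ring, and the right side of Theorem~\ref{thm:B} is defined. It remains to group the $Q$ by their contractions.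

Let $Q\in\mathcal Q$ and $P=Q\cap R$. As $Q$ is minimal and flat maps satisfy going-down, $P$ is minimal, and $\dim R/P=\dim\widehat R/P\widehat R\ge\dim\widehat R/Q=d$. The map $R_P\to\widehat R_Q$ is a flat local map of Artinian rings and $\widehat M_Q=M_P\otimes_{R_P}\widehat R_Q$. Tensoring a composition series of $M_P$ gives $\lambda(\widehat M_Q)=\lambda(M_P)\,\lambda(\widehat R_Q/P\widehat R_Q)$.

Conversely, let $P$ be a prime of $R$ with $\dim R/P=d$. The completion of $R/P$ is $\widehat R/P\widehat R$, of dimension $d$. By \eqref{eq:hat} for the ring $R/P$ and Proposition~\ref{prop:complete} for its completion,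
\[
\varepsilon\big(R/P,I(R/P)\big)=\sum_{Q\in\mathcal Q,\ Q\supseteq P\widehat R}\lambda(\widehat R_Q/P\widehat R_Q)\,\varepsilon_Q .
\]
For $Q\in\mathcal Q$ the conditions $Q\supseteq P\widehat R$ and $Q\cap R=P$ are equivalent, because $Q\cap R$ is a minimal prime, and a minimal prime containing $P$ equals $P$. Therefore
\[
\sum_{Q\in\mathcal Q}\lambda(\widehat M_Q)\,\varepsilon_Q=\sum_{P}\lambda(M_P)\sum_{Q\cap R=P}\lambda(\widehat R_Q/P\widehat R_Q)\,\varepsilon_Q=\sum_{P}\lambda(M_P)\,\varepsilon\big(R/P,I(R/P)\big),
\]
with $P$ running over the primes with $\dim R/P=d$. This proves Theorem~\ref{thm:B}, and with it Theorem~\ref{thm:A}.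
\end{proof}

\begin{thebibliography}{9}

\bibitem{LM}
Lazarsfeld and Musta\c{t}\u{a}, \emph{Convex bodies associated to linear series}.

\bibitem{MRV}
\emph{Multiplicities and Rees valuations}, \texttt{http://www.math.ku.edu/\textasciitilde dlk/dkjv\_final.pdf}.

\bibitem{Rees}
Rees, \emph{Izumi's theorem}, 1989.

\bibitem{Sw}
Swanson, \emph{Powers of ideals: primary decompositions, Artin--Rees lemma and regularity}, Math. Ann., 1997.

\end{thebibliography}
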